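# Counting crossings twice: repeated intersection levels of self-similar profiles near $p_{JL}$

## The shooting family $U_\alpha$ and its two crossing counters

Fix an integer $n\ge 3$ and an exponent $p>p_S:=\frac{n+2}{n-2}$, and consider
$$U_{rr}+\frac{n-1}{r}U_r-\frac r2\,U_r-\frac{U}{p-1}+U^p=0,\qquad r>0. \tag{1}$$
For $\alpha>0$ let $U_\alpha$ be the solution with $U(0)=\alpha$, $U_r(0)=0$. Two explicit positive solutions serve as rulers: the constant and the singular solution
$$\kappa=(p-1)^{-1/(p-1)},\qquad U_*(r)=c_p\,r^{-2/(p-1)},\quad c_p^{\,p-1}=\tfrac{2}{p-1}\big(n-2-\tfrac{2}{p-1}\big)>0 .$$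

**Definition (zero-hitting, the counters).** We call $\alpha$ (or $U_\alpha$) *zero-hitting* if $U_\alpha$ vanishes at a finite first point $r_0$. In that case $i(\alpha)$ is the number of intersections of $U_\alpha$ with $U_*$ on $(0,r_0)$, and, for $\alpha\neq\kappa$, $j(\alpha)$ is the number of intersections of $U_\alpha$ with $\kappa$ on $(0,r_0)$. If $U_\alpha>0$ on $(0,\infty)$ we use the same letters for the numbers of intersections on $(0,\infty)$.

The pair $(i,j)$ is the object on which everything turns. Its use is this. On the set of zero-hitting $\alpha$, which is open, both counters are locally constant. They can therefore change only when $\alpha$ passes a value for which $U_\alpha$ stays positive forever. Such passages obey rigid rules, so the values of $(i,j)$ at a few zero-hitting $\alpha$ force the existence of global positive solutions with prescribed $i$.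

## Levels $A_k$, the exponents, and three theorems

Equation (1) is the equation for the radial backward self-similar solutions $u(x,t)=(T-t)^{-1/(p-1)}U(|x|/\sqrt{T-t})$ of $u_t-\Delta u=u^p$: substituting, $u_t$ contributes $\frac U{p-1}+\frac r2U_r$ and $\Delta u+u^p$ contributes $U_{rr}+\frac{n-1}rU_r+U^p$.

Let $A$ be the set of bounded nonconstant positive solutions of (1), where bounded solutions are $C^2$ on $[0,\infty)$ with $U_r(0)=0$. For $k\ge1$ let $A_k=\{U\in A: i(U)=k\}$. Put
$$p_{JL}=1+\frac{4}{n-4-2\sqrt{n-1}},\qquad p_L=1+\frac{6}{n-10}\qquad(n\ge 11),$$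
and $p_{JL}=p_L=\infty$ for $n\le10$. The standing hypothesis is $p_S<p<p_L$ and $p\ne p_{JL}$. Under it the following is known.

- $A=\bigcup_{k\ge2}A_k$.
- If $p_S<p<p_{JL}$, then $A$ is unbounded and each $A_k$, $k\ge2$, is nonempty and finite.
- If $p_{JL}<p<p_L$, then $A$ is nonempty and finite.

The question, stated as open in "Basler Lehrbücher" (doi:10.1007/978-3-030-18222-9), is whether two different profiles can cross $U_*$ the same number of times: can $A_k$ contain more than one element? It is asked separately for $p_S<p<p_{JL}$ and for $p_{JL}<p<p_L$. The answer is yes in both ranges.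

**Theorem 1.** For every integer $l\ge 10^{18}$ and $n=16l^2+1$ there is $\delta>0$ such that for every $p$ with $0<|p-p_{JL}|<\delta$ some $k\ge2$ satisfies $\#A_k\ge2$. (This covers $p\in(p_S,p_{JL})$ near $p_{JL}$ and $p\in(p_{JL},p_L)$ near $p_{JL}$.)

**Theorem 2.** With the same $n$, for $p<p_{JL}$ close enough to $p_{JL}$, some $k$ satisfies $\#A_k\ge3$.

**Theorem 3.** For every $n\ge3$ and $p_S<p<p_{JL}$ there is $k_0(n,p)$ with $\#A_k=1$ for all $k\ge k_0$.

From the list of known facts we use only $A=\bigcup_{k\ge2}A_k$ (in all three theorems) and, in Theorem 3 alone, that each $A_k$ is nonempty and finite for $p_S<p<p_{JL}$.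

## Logarithmic variables and two energies

The ruler $U_*$ becomes the constant $1$ if we divide by it. Put
$$m=\tfrac2{p-1},\quad a=\tfrac{n-2-2m}{2},\quad \beta=\tfrac{m(n-2-m)}4,\quad t_\kappa=\tfrac{n-2-m}2,\qquad x=\log\tfrac{r^2}4,\quad t=e^x=\tfrac{r^2}4,\quad z=\frac U{U_*}.$$
Here $a>0$, because $a>0$ means $m<\frac{n-2}2$, that is, $p>p_S$. Also $t_\kappa<\frac n2$. From now on $'=\frac d{dx}=\frac r2\frac d{dr}$. With $D=r\frac d{dr}=2\frac{d}{dx}$, (1) times $r^2$ reads $D^2U+(n-2-2t)DU-2mtU+r^2U^p=0$. On $U=c_pr^{-m}z$ the operator $D$ acts as $D-m$ on $z$, and $r^2U_*^{p-1}=m(n-2-m)$. Hence $D^2z+(n-2-2m-2t)Dz+m(n-2-m)(z^p-z)=0$, that is,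
$$z''+(a-t)z'+\beta\hat k(z)=0,\qquad \hat k(z)=z^p-z, \tag{2}$$
$$\frac{rU_r}U=-m+2\frac{z'}z. \tag{3}$$
The solution $\kappa$ becomes $z_\kappa=(t/t_\kappa)^{m/2}$, because $z_\kappa^{p-1}=\frac m2\cdot\frac{4t}{m(n-2-m)}=\frac t{t_\kappa}$. So $U_*>\kappa$ exactly for $t<t_\kappa$. Also $\beta/t_\kappa=\frac m2=\frac1{p-1}$. As $x\to-\infty$, $z_\alpha\sim Ct^{m/2}$ and $z'/z\to\frac m2$.

Let
$$f(U)=U^p-\tfrac U{p-1},\quad V(U)=\tfrac{U^{p+1}}{p+1}-\tfrac{U^2}{2(p-1)},\quad K(z)=\tfrac{z^{p+1}}{p+1}-\tfrac{z^2}2,$$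
$$\rho=r^{n-1}e^{-r^2/4},\quad M_0(r)=\tfrac r2-\tfrac{n-1}r,\quad r_n=\sqrt{2(n-1)} .$$
$M_0$ is increasing and $\ge0$ for $r\ge r_n$. Then
$$E=\tfrac12z'^2+\beta K(z),\qquad E'=(t-a)z'^2, \tag{4}$$
$$E_0=\tfrac12U_r^2+V(U),\qquad \tfrac{d}{dr}E_0=M_0(r)U_r^2,\qquad (\rho U_r)_r=-\rho f(U). \tag{5}$$
Since $V'=f$ and $K'=\hat k$: $V<0$ on $(0,\kappa]$, $V$ decreases on $(0,\kappa)$ and increases on $(\kappa,\infty)$; $K<0$ on $(0,1]$, $K$ decreases on $(0,1)$ and increases on $(1,\infty)$. So $E$ is nondecreasing once $t\ge a$, and $E_0$ once $r\ge r_n$. By (3), $r^2=4t$ and $2V/U^2\ge-\frac1{p-1}$,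
$$E_0\ \ge\ \frac{U^2}2\Big[\frac{(2z'/z-m)^2}{4t}-\frac1{p-1}\Big]. \tag{6}$$

**Transversality.** $U\equiv0$, $U\equiv\kappa$ and $z\equiv1$ are solutions. By uniqueness, zeros of $U$, of $U-\kappa$ (for $U\not\equiv\kappa$) and of $z-1$ are simple. At a critical point, $z''=-\beta\hat k(z)$ and $U_{rr}=-f(U)$. So critical points of $z>0$ are minima if $z<1$ and maxima if $z>1$; critical points of $U>0$ are minima if $U<\kappa$ and maxima if $U>\kappa$.

**Continuous dependence.** This paragraph gives the regularity in $\alpha$ and $p$, also as $\alpha\to\infty$. Extend $U^p$ by $|U|^{p-1}U$ (a $C^1$ function). Then $V\ge-C$ and $\frac d{dr}E_0\le rU_r^2\le2r(E_0+C)$, so $E_0$ and hence $U,U_r$ stay finite: solutions exist for all $r$. Put $\varepsilon=\alpha^{-(p-1)}$, $s=\alpha^{(p-1)/2}r$, $U_\alpha(r)=\alpha\,u(s;\varepsilon,p)$. Then $u_{ss}+\frac{n-1}su_s-\varepsilon\frac s2u_s-\frac{\varepsilon u}{p-1}+|u|^{p-1}u=0$, so with $\rho_\varepsilon=s^{n-1}e^{-\varepsilon s^2/4}$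
$$u(s)=1-\int_0^s\rho_\varepsilon(\xi)^{-1}\int_0^\xi\rho_\varepsilon(\sigma)\Big(|u|^{p-1}u-\frac{\varepsilon u}{p-1}\Big)(\sigma)\,d\sigma\,d\xi .$$
Since $\rho_\varepsilon(\xi)^{-1}\int_0^\xi\rho_\varepsilon\le C\xi$ for $\xi\le1$ and bounded $\varepsilon$, the right side is a contraction of $\{|u-1|\le\frac12\}\subset C([0,s_0])$ for small $s_0$, locally uniformly in $\varepsilon\in\mathbb R$, $p>1$. It is smooth in $(u,\varepsilon)$ with derivatives continuous in $p$. By the uniform contraction principle, $u,u_s$ are $C^1$ in $\varepsilon$ on $[0,s_0]$ (also near $\varepsilon=0$), and they are continuous in $(s,\varepsilon,p)$ together with their $\varepsilon$-derivatives. For $s\ge s_0$ the usual theorems for ODEs with $C^1$ right side continue this on bounded $s$-intervals. (At $\varepsilon=0$ solutions are global too, since $\frac12u_s^2+\frac{|u|^{p+1}}{p+1}$ is nonincreasing.) In particular $(U_\alpha,\partial_rU_\alpha)$ is continuous in $(r,\alpha,p)$ and $C^1$ in $\alpha$.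

**The counters are locally constant.** Let $\alpha_0\ne\kappa$ be zero-hitting with first zero $r_0$, where $U_r<0$. For $(\alpha,p)$ near $(\alpha_0,p_0)$: near $r=0$ one has $U<U_*$ and $U\ne\kappa$ uniformly; near $r_0$ there is one zero and $U<\min(U_*,\kappa)$; in between, the finitely many intersections are transversal, so they persist and none appears. Hence zero-hitting is an open condition and $i,j$ are locally constant in $(\alpha,p)$ on it. Since $z<1$ at both ends, $i(\alpha)$ is even; for $\alpha>\kappa$, $j(\alpha)$ is odd.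

## Return estimates, two traps, and a convexity barrier

These facts decide from local information whether a solution is zero-hitting.

**Return estimates.** They say that a solution which turns toward a ruler late reaches it fast.

- (R1) If $r_b\ge r_n$, $0<U(r_b)<\kappa$, $U_r(r_b)\ge0$, then $U$ increases from $r_b$ until it reaches $\kappa$ at a finite $r_a$, and $U_r(r_a)\ge M_0(r_b)(\kappa-U(r_b))$.
- (R2) If $t_b\ge a$, $0<z(x_b)<1$, $z'(x_b)\ge0$, then $z$ increases from $x_b$ until it reaches $1$ at finite $x$, with $z'\ge(t_b-a)(1-z(x_b))$ there.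
- (R3) If $t_b\ge a$, $z(x_b)>1$, $z'(x_b)\le0$, then $z$ decreases from $x_b$ until it reaches $1$ at finite $x$, with $z'\le-(t_b-a)(z(x_b)-1)$ there.

For (R1): $U_{rr}=M_0U_r-f(U)>M_0U_r$ while $U<\kappa$. So $U_r>0$ right after $r_b$, and this persists because critical points with $U<\kappa$ are minima. Then $U_{rr}\ge M_0(r_b)U_r\ge0$, so $U_r$ is bounded below by a positive number, $U$ reaches $\kappa$, and integration gives $U_r\ge M_0(r_b)(U-U(r_b))$. (R2) is the same with $z''=(t-a)z'-\beta\hat k(z)>(t-a)z'$ for $z<1$. For (R3), $z''<(t-a)z'$ for $z>1$; so $z'<0$ after $x_b$, $z''\le(t_b-a)z'\le0$, and $z'\le(t_b-a)(z-z(x_b))$.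

**No half-line above $\kappa$.** (B1) *$U>\kappa$, $U_r>0$ cannot hold on a half-line.* There $\rho U_r$ is positive and decreasing by (5), so $\rho U_r\ge\int_r^\infty\rho f(U)$. On $[\kappa,\infty)$ $f$ increases, as $f'\ge\frac{p}{p-1}-\frac1{p-1}=1$. Moreover $\int_r^\infty\rho\ge\frac2r\rho(r)$, because $-(\frac2r\rho)_r=\rho-2(n-2)r^{n-3}e^{-r^2/4}\le\rho$. Hence $U_r\ge\frac2rf(U)\ge\frac crU^p$ with $c>0$, because $f(U)/U^p=1-\frac{U^{1-p}}{p-1}$ is positive and increasing for $U>\kappa$. Since $\int\frac{dr}r=\infty$, $U$ blows up at finite $r$, which is excluded. (B2) *$U\ge\kappa$, $U_r<0$ cannot hold on a half-line.* There $(\rho U_r)_r\le0$, so $U_r\le-c/\rho\to-\infty$.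

**(F)** *If at some point $z>0$, $t\ge a$, $E>0$, $z'\le0$, then from there on $z$ decreases strictly to $0$, reached at finite $x$.* If $z>1$, (R3) brings $z$ down to $1$. If $z\le1$, then $K\le0$ and, $E$ being nondecreasing, $z'^2\ge2E>0$ stays bounded below, so $z'$ stays negative and $z$ reaches $0$. (In particular $z'=0$ was possible only with $z>1$.) $\square$

**(G)** *If $E_0(r)>0$ at some $r\ge r_n$ (with $U>0$ up to $r$), then $U$ is zero-hitting. If $U_r(r)\le0$, $U$ decreases to $0$ from $r$ on. If $U_r(r)>0$, $U$ increases to a maximum $>\kappa$ and then decreases to $0$.*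
*Case $U_r\le0$.* While $U>\kappa$, $(\rho U_r)_r<0$ keeps $U_r<0$, and by (B2) $U$ reaches $\kappa$. While $0\le U\le\kappa$, $V\le0$ and $U_r^2\ge2E_0>0$ is bounded below, so $U$ decreases to $0$.
*Case $U_r>0$.* If $U_r>0$ forever, then $U$ exceeds $\kappa$, since $U_r^2\ge2E_0$ while $U\le\kappa$; this contradicts (B1). So there is a first critical point. There $V(U)=E_0>0$, so $U>\kappa$, a maximum; continue with the first case. $\square$

*Consequence.* A solution positive on $(0,\infty)$ has $E_0\le0$ for $r\ge r_n$, hence $V(U)\le0$ and $U$ is bounded. So every $\alpha\ne\kappa$ is either zero-hitting or has $U_\alpha\in A$.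

**(H)** *If $\alpha>\kappa$, $r_1<\sqrt{2n}$, $U_\alpha>0$ on $(0,r_1]$ and $U_\alpha(r_1)\ge\kappa$, then $U_\alpha>\kappa$ on $(0,r_1)$.* Let $h=U-\kappa$, $H=1-\frac{r^2}{2n}$. As $f'(\kappa)=1$ and $f$ is strictly convex, $h_{rr}+(\frac{n-1}r-\frac r2)h_r+h=-Q$ with $Q\ge0$, and $Q>0$ where $h\ne0$. A direct computation shows that $H$ solves the same equation with $Q=0$: $-\frac1n-\frac{n-1}n+\frac{r^2}{2n}+1-\frac{r^2}{2n}=0$. So $(\rho(h_rH-hH_r))_r=-\rho QH\le0$ on $(0,r_1]$, with strict sign near $0$. Hence $h/H$ is strictly decreasing there. If $h$ vanished before $r_1$, then $h(r_1)<0$, a contradiction. $\square$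

**Example (small $\alpha$).** *For all small $\alpha>0$: $\alpha$ is zero-hitting with $(i,j)=(2,2)$.* Fix $R>r_n$ with $t_R=\frac{R^2}4>a$, $U_*(R)<\kappa$, $\frac18M_0(R)^2\kappa^2+V(\kappa)>0$ and $\frac18(t_R-a)^2+\beta K(1)>0$. As $\alpha\to0$, $U_\alpha\to0$ uniformly on $[0,R]$; so for small $\alpha$, $U<\frac\kappa2$ and $z<\frac12$ on $(0,R]$. While $U<\kappa$, $(\rho U_r)_r=-\rho f>0$, so $U$ increases, and by (R1) it reaches $\kappa$ at some $r_a$. Applying (R1) from the point where $U=\frac\kappa2$ (it lies beyond $R$) gives $U_r(r_a)\ge M_0(R)\frac\kappa2$, so $E_0(r_a)>0$. By (G) $U$ rises above $\kappa$ and then falls to $0$: $j=2$. Next, $z$ increases while $z<1$, as critical points there are minima, and it reaches $1$ because $z=\kappa/U_*>1$ at $r_a$. By (R2) from $R$, $z'\ge\frac12(t_R-a)$ there, so $E>0$. The next critical point is a maximum with $E>0$, and (F) takes over: $i=2$.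

The other case done by hand is $\alpha=\kappa$: $z_\kappa=(t/t_\kappa)^{m/2}$ increases and meets $1$ once, so $i(\kappa)=1$.

## Elements of $A$ near infinity, and their neighbors

**Lemma 1.** *Let $U\in A$. For all large $r$: $U<\kappa$, $U_r<0$, $(z-1)z'>0$.*

*Proof.* First we fix the behavior relative to $\kappa$. Suppose $U$ has infinitely many critical points. They are nondegenerate and tend to $\infty$, and maxima and minima alternate. Beyond $r_n$, $E_0$ is nondecreasing; at minima $E_0=V(U_b)$ with $U_b<\kappa$, where $V$ decreases, so all later minima satisfy $\kappa-U_b\ge\mu$ for a fixed $\mu>0$. By (R1) $U$ then reaches $\kappa$ with $U_r\ge M_0(r_b)\mu$, so $E_0>0$ there for $r_b$ large, and (G) makes $U$ zero-hitting, a contradiction. So $U$ is eventually strictly monotone, and $U-\kappa$ has eventually one sign. Increasing below $\kappa$ contradicts (R1), increasing above $\kappa$ contradicts (B1), decreasing above $\kappa$ contradicts (B2). What remains is $U_r<0$,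 $U<\kappa$.

Now relative to $U_*$. Suppose $z$ has infinitely many critical points. For $t\ge a$, $E$ is nondecreasing, so as before all later minima satisfy $1-z_b\ge\mu>0$. By (R2) $z$ reaches $1$ with $z'\ge(t_b-a)\mu$, hence $E>0$ for $t_b$ large. At the next maximum (F) gives zero-hitting, a contradiction. So $z$ is eventually strictly monotone and $z-1$ has eventually one sign. $z<1,z'>0$ contradicts (R2); $z>1,z'<0$ contradicts (R3). $\square$

So for $U\in A_k$: eventually $z<1$ if $k$ is even, $z>1$ if $k$ is odd. If $U(0)>\kappa$, then $j(U)$ is finite and odd, hence $\ge1$.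

**Lemma 2.** *Let $U_{\alpha_0}\in A_k$, $j_0=j(U_{\alpha_0})$. For $\alpha$ near $\alpha_0$: if $U_\alpha\in A$, then $i(U_\alpha)=k$. If $\alpha$ is zero-hitting, it is of one of two types:*

- *$k$ even: type D, $(i,j)=(k,j_0)$; type U, $(i,j)=(k+2,j_0+2)$;*
- *$k$ odd: type D, $(i,j)=(k+1,j_0)$; type U, $(i,j)=(k+1,j_0+2)$.*

*There is $R$, which may be taken arbitrarily large, such that (for $\alpha$ near $\alpha_0$) type U holds if and only if $U_\alpha$ reaches $\kappa$ at some $r>R$; moreover, if $U_\alpha$ reaches $\kappa$ after $R$, then it is zero-hitting.*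

For instance, with $j_0=1$: next to an element of $A_4$ only $(4,1)$ and $(6,3)$ can occur; next to an element of $A_5$ only $(6,1)$ and $(6,3)$. D stands for going down to zero directly, U for first going up through $\kappa$.

*Proof.* Take $R>r_n$ with $\frac{R^2}4>a$, $U_*<\kappa$ on $[R,\infty)$, and the properties of Lemma 1 for $U_{\alpha_0}$ on $[R,\infty)$. Let $2\mu=\min(|z_{\alpha_0}(R)-1|,\kappa-U_{\alpha_0}(R))$. Given $R'>R$, for $\alpha$ close to $\alpha_0$ there are exactly $k$ and $j_0$ intersections on $(0,R']$, all before $R$; on $[R,R']$ we have $U_\alpha<\kappa$, $U_r<0$, $(z-1)z'>0$; and $|z(R)-1|,\ \kappa-U(R)\ge\mu$. Put $t'=\frac{R'^2}4$. We take $R'$ so large that the finitely many inequalities below marked "for $R'$ large" hold.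

**$k$ even.** Purpose: show that the only alternative to going down is a full excursion. On $[R,R']$: $z<1$, $z'<0$. If $z$ has no later critical point while positive, then $z$ and hence $U=zU_*$ decrease after $R$. Then $i=k$ if $U_\alpha\in A$, and $(i,j)=(k,j_0)$ if zero-hitting. Otherwise the first critical point $\xi_1$ is a minimum, $z_1:=z(\xi_1)\le1-\mu$, $\theta_1:=e^{\xi_1}\ge t'$. By (R2) $z$ increases to $1$, reached at $\xi_2$; put $\theta_2=e^{\xi_2}$. By the proof of (R2), $z'\ge(\theta_1-a)(z-z_1)$ on $[\xi_1,\xi_2]$. Let $z(\xi_m)=\frac{1+z_1}2$ with $\xi_1<\xi_m<\xi_2$, $\theta_m=e^{\xi_m}$. On $[\xi_m,\xi_2]$, $z'\ge(\theta_1-a)\frac{1-z_1}2$ while $z$ gains $\frac{1-z_1}2$, so $\xi_2-\xi_m\le\frac1{\theta_1-a}\le\log2$ for $R'$ large, and $\theta_2\le2\theta_m$. Integrating $z''\ge(\theta_m-a)z'$ over $[\xi_m,\xi_2]$,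
$$z'(\xi_2)\ge(\theta_m-a)\tfrac{1-z_1}2\ge\big(\tfrac{\theta_2}2-a\big)\tfrac\mu2 .$$
For $R'$ large this gives $E(\xi_2)>0$. At the corresponding $r_2$, where $z=1$, also $U_r=\frac U{r_2}(2z'-m)>0$ by (3), and by (6)
$$E_0\ge\frac{U^2}2\Big[\frac{((\theta_2/2-a)\mu-m)^2}{4\theta_2}-\frac1{p-1}\Big]>0 .$$
On $[R,r_2]$, $U\le U_*<\kappa$. By (G) $U$ is zero-hitting and crosses $\kappa$ exactly twice after $R$. And $z$ increases beyond $\xi_2$ to a maximum, where $E>0$, and by (F) decreases to $0$: exactly two intersections with $U_*$ after $R$. This is type U.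

**$k$ odd.** Purpose: show $i=k+1$ on zero-hitting neighbors. On $[R,R']$: $z>1,z'>0$. If $z$ has no later critical point, then $z>1$ always, $U_\alpha\in A$, $i=k$. Otherwise the first critical point is a maximum with $z\ge1+\mu$; by (R3) $z$ comes back to $1$ with $|z'|\ge(t'-a)\mu$, so $E>0$ for $R'$ large, and (F) gives zero-hitting with $i=k+1$.

**The ruler $\kappa$, any parity.** Purpose: compute $j$. If $U$ reaches $\kappa$ after $R$, first at $r_a>R'$, then before it $U$ has a first critical point $r_b>R'$, a minimum with $U(r_b)\le\kappa-\mu$. By (R1), $U_r(r_a)\ge M_0(R')\mu$, so $E_0(r_a)>0$ for $R'$ large; (G) gives zero-hitting with exactly two $\kappa$-intersections after $R$, so $j=j_0+2$. If $U$ does not reach $\kappa$ after $R$, $j=j_0$. For $k$ even, type D does not reach $\kappa$ after $R$ and type U does. So the last claim holds for both parities. $\square$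

**Lemma 3.** *Assume $A=\bigcup_{k\ge2}A_k$. For $\alpha\ne\kappa$ close to $\kappa$, $\alpha$ is zero-hitting and $i(\alpha)=2$.*

*Proof.* This is the odd case with $\kappa$ in the role of an element of level $1$. Choose $R$ with $\frac{R^2}4>\max(t_\kappa,a)$, so $z_\kappa(R)>1$, and $2\mu=z_\kappa(R)-1$. Given $R'>R$, for $\alpha$ near $\kappa$ there is exactly one intersection with $U_*$ on $(0,R']$, before $R$; $z>1$, $z'>0$ on $[R,R']$; $z(R)\ge1+\mu$. If $z$ has no later critical point, then $U_\alpha\in A$ and $i=1$, which is excluded. Otherwise the first one is a maximum, and for $R'$ large (R3) and (F) give zero-hitting with $i=2$. $\square$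

## What $i$ alone misses, and a criterion with both counters

Let $S=\{\alpha>\kappa:U_\alpha\in A\}$ and $Z=(\kappa,\infty)\setminus S$, the open set of zero-hitting $\alpha>\kappa$. Suppose $A=\bigcup_{k\ge2}A_k$ and all $A_k$ are finite. By Lemma 2 (elements of $A$ near $U_{\alpha_0}\in A_k$ lie in $A_k$) the points of $S$ are isolated; $S$ is closed in $(\kappa,\infty)$; by Lemma 3 it does not accumulate at $\kappa$. So $S$ is finite on bounded sets, and $(i,j)$ is constant on each interval of $Z$. Lemma 2 gives the rules for crossing a point of $S\cap A_k$: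

- $k$ odd: $i=k+1$ on both sides;
- $k$ even: $i\in\{k,k+2\}$ on each side;
- $j$ changes by $0$ or $\pm2$;
- if $k$ is even and $i$ does not change, then neither does $j$ (same $i$ means same type).

So changes of $i$ between $q$ and $q+2$ ($q$ even) occur only at elements of $A_q$.

The first thing to try is to follow $i$ only. It starts at $2$ near $\kappa$. If $i$ ever decreased from $q+2$ to $q$, an earlier increase from $q$ to $q+2$ would have used another element of $A_q$, and we would be done. But if $i$ never decreases, $i$ gives no contradiction at all: an odd-level element leaves $i$ unchanged, and so does an even-level element with equal types on its two sides. On a stretch where $i$ is constant, $i$ sees nothing. This is exactly the situation we shall meet: two parameters $\alpha^*<\alpha^{**}$ with the same $i$. The second counter $j$ resolves it.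

One might also hope to find a repetition from the asymptotics $\alpha\to\infty$ at a fixed $p<p_{JL}$. Theorem 3 shows that this cannot work: for large $k$ there is none.

**Proposition 4.** *Under the standing hypothesis, let $l\ge1$ be an integer and let $\kappa<\alpha^*<\alpha^{**}$ be zero-hitting with $i(\alpha^*)=i(\alpha^{**})=2l+2$, $j(\alpha^*)=1$, $j(\alpha^{**})\ge3$. Then $\#A_k\ge2$ for some $k\ge2$.*

*Proof.* Suppose all $\#A_k\le1$. As just seen, $i$ is nondecreasing on $Z$, so $i=2l+2$ on $Z\cap[\alpha^*,\alpha^{**}]$. Since $i=2$ near $\kappa$, there is $\alpha_e\in S$, $\alpha_e<\alpha^*$, with $U_{\alpha_e}\in A_{2l}$, where $i$ jumps from $2l$ to $2l+2$. Right of $\alpha_e$ the type is U, so $j=j(U_{\alpha_e})+2\ge3$ there. On $Z\cap(\alpha_e,\alpha^{**}]$, $i=2l+2$ throughout. Points of $S\cap(\alpha_e,\alpha^{**})$ of even level do not change $i$, hence not $j$. Those of odd level $k$ satisfy $k+1=2l+2$, so they belong to $A_{2l+1}$, and there is at most one. Thus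 $j$ changes at most once on $(\alpha_e,\alpha^{**}]$. But it is $\ge3$ right of $\alpha_e$, then $1$ at $\alpha^*$, then $\ge3$ at $\alpha^{**}$: two changes. Contradiction. $\square$

The jump just before $\alpha^*$ supplies the first "$\ge3$" for free. What we must produce is a pair $\alpha^*<\alpha^{**}$.

## The inner limit $\alpha\to\infty$

Put $x_0=-(p-1)\log\alpha$, so $\varepsilon=e^{x_0}$, and $\tau=x-x_0$. Since $\frac{s^2}4=e^\tau$ and $r^m=\alpha^{-1}s^m$,
$$z(x;\alpha)=\zeta(x-x_0,e^{x_0}),\quad \zeta(\tau,\varepsilon)=c_p^{-1}s^mu(s;\varepsilon,p),\ s=2e^{\tau/2},\qquad \zeta_{\tau\tau}+(a-\varepsilon e^\tau)\zeta_\tau+\beta\hat k(\zeta)=0 \tag{7}$$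
where $\zeta>0$. By continuous dependence, $\zeta,\zeta_\tau$ are $C^1$ in $\varepsilon$ near $0$ and continuous in $p$, uniformly for $\tau$ bounded above.

Let $\zeta_0=\zeta(\cdot,0)$, and write $'$ for $\frac d{d\tau}$ on $\zeta_0$. *Claim: $\zeta_0>0$ and $(\zeta_0,\zeta_0')\to(1,0)$ as $\tau\to\infty$.* The energy $\frac12\zeta_0'^2+\beta K(\zeta_0)$ tends to $0$ as $\tau\to-\infty$ and has derivative $-a\zeta_0'^2\le0$ (negative near $-\infty$), so it is negative. At a zero of $\zeta_0$ it would be $\ge0$; so $\zeta_0>0$. For $\tau\ge0$ the energy is below a negative constant, so the orbit stays in a compact subset of $\{\zeta>0\}$. Moreover $\int\zeta_0'^2<\infty$. Since $\zeta_0'',\zeta_0'''$ are bounded, $\zeta_0'\to0$ and then $\zeta_0''\to0$, so $\hat k(\zeta_0)\to0$ and $\zeta_0\to1$.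

**Lemma 5.** *Let $p_1>p_S$. There are $\bar\alpha,\delta_1>0$ such that if $|p-p_1|<\delta_1$, $\alpha\ge\bar\alpha$, $U_\alpha\in A$, then $j(U_\alpha)=1$.*

*Proof.* Choose $R>r_n$ with $\frac{R^2}4>a$, $U_*(R)<\frac\kappa4$, $\frac18M_0(R)^2\kappa^2+V(\kappa)>0$ for all $p$ near $p_1$. First we show that $U_\alpha$ follows $U_*$ up to $R$. Given $\epsilon>0$ choose $\tau_1$ with $(\zeta_0,\zeta_0')(\tau_1)$ close to $(1,0)$ for $p=p_1$; for $p$ near $p_1$ and $\alpha$ large, $(z,z')(x_0+\tau_1)$ is close to $(1,0)$. While $t\le a$, $E$ is nonincreasing, and it has a strict nondegenerate minimum at $(1,0)$; on the finite interval from $\log a$ to $\log\frac{R^2}4$ use continuous dependence near the solution $z\equiv1$. So $|z-1|+|z'|\le\epsilon$ from $x_0+\tau_1$ to $R$. For $\epsilon$ small, (3) shows that $U$ decreases there, and $U(R)<\frac\kappa2$. At $x_0+\tau_1$, for $\alpha$ large, $r<\sqrt{2n}$ and $U\ge\frac12U_*>\kappa$; $U>0$ before, since $\zeta_0>0$; so by (H) $U>\kappa$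 before. Hence there is exactly one $\kappa$-intersection up to $R$, and $U_r(R)<0$. A later return to $\kappa$ would follow a minimum $\le\frac\kappa2$; by (R1) $U_r\ge M_0(R)\frac\kappa2$ at the return, $E_0>0$, and (G) gives zero-hitting, contradicting $U_\alpha\in A$. $\square$

## The double root at $p=p_{JL}$ with $n=16l^2+1$

From here to the end of the construction of $\alpha^*,\alpha^{**}$, $p=p_{JL}$ and $n=16l^2+1$, $l\ge10^{18}$. Let $\lambda=2l+\frac12$. Then $\sqrt{n-1}=4l=2\lambda-1$, and $n-4-2\sqrt{n-1}=(2\lambda-1)^2-3-2(2\lambda-1)=4\lambda(\lambda-2)$, so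
$$p-1=\tfrac1{\lambda(\lambda-2)},\quad m=2\lambda(\lambda-2),\quad n-2-m=2\lambda^2,\quad a=2\lambda,\quad \beta=\tfrac{\lambda^2}{p-1},\quad t_\kappa=\lambda^2 .$$
With $k(z)=\frac{z^p-z}{p-1}$, which is convex with $k(0)=k(1)=0$, $k'(1)=1$, (2) becomes
$$z''+(2\lambda-t)z'+\lambda^2k(z)=0 . \tag{8}$$

Here is the picture we shall make rigorous. Near $z=1$ the linear equation is $W''+(2\lambda-t)W'+\lambda^2W=0$ for $W=1-z$. For $t\ll1$ it is $W''+2\lambda W'+\lambda^2W=0$, with the double root $-\lambda$: $W$ decays like $e^{-\lambda x}$ up to a linear factor and does not oscillate. The oscillation happens at $t$ of order $\lambda$ and produces $2l+1$ zeros, however small $W$ is; afterwards $|W|$ grows roughly like $e^t$. So $i$ does not depend on how long the solution has stayed near $1$. But the time at which it leaves $z=1$ does: the longer the stay, the later the exit. If the exit occurs while $t\ll t_\kappa=\lambda^2$, then $U_*>\kappa$ there, and the solution shoots up and then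 falls to $0$ through $\kappa$ once. If it occurs at very large $t$, then $U$ has already sunk below $\kappa$ along $U_*$ and, on exit, shoots up through $\kappa$ again. Same $i$, different $j$.

All inequalities between explicit functions of $\lambda$ below hold because $\lambda\ge10^{18}$. The most demanding ones are
$$160\sqrt\lambda\,(32+\log\lambda)\le\lambda,\qquad 25600\,(32+\log\lambda)^2\le\sqrt\lambda . \tag{9}$$
At $\lambda=10^{18}$, $32+\log\lambda<74$, and the left sides are below $1.2\cdot10^{13}$ and $1.5\cdot10^{8}$; for larger $\lambda$ they persist since $(32+\log\lambda)\lambda^{-1/4}$ decreases.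

Put $\eta=\lambda^{-4}$, $t_1=\frac1{100\lambda}$, $x_1=\log t_1$.

**The parameter $Y$.** We measure the length of stay near $1$ before $x_1$. $z$ increases as long as $z<1$ (critical points there are minima), and by (R2) it reaches $1$. Let $x_a(\alpha)$ be the first point with $z=1-\eta$. There $z'>0$, so $x_a$ is continuous in $\alpha$. For $\alpha=\kappa$, $x_a=\log\big(\lambda^2(1-\eta)^{p-1}\big)>x_1$. As $\alpha\to\infty$, $x_a\to-\infty$, since $\zeta_0$ exceeds $1-\eta$ at some finite $\tau$. Put $Y=x_1-x_a$. By the intermediate value theorem $Y=32$ is attained for some $\alpha>\kappa$, and $Y\to\infty$ as $\alpha\to\infty$. From now on $\alpha>\kappa$ and $Y\ge32$.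

**The Riccati equation.** $W=1-z$ satisfies
$$W''+(2\lambda-t)W'+\Pi_WW=0,\qquad \Pi_W=\lambda^2\chi(z),\quad\chi(z)=\frac{k(z)}{z-1}>0,\ \chi(1)=1 .$$
By convexity $\chi$ is increasing, so $\chi\le1$ for $z\le1$. And $|\chi-1|\le2|z-1|$ if $|z-1|\le\frac12$, because there $k''=pz^{p-2}\le4$. With $G=\frac{W'}W=-\lambda+\Gamma$,
$$G'=-G^2+(t-2\lambda)G-\Pi_W,\qquad \Gamma'=-\Gamma^2+t\Gamma-\lambda t+\lambda^2(1-\chi). \tag{10}$$

## Laguerre polynomials of index $\lambda\pm\frac12$ as comparison functions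

Recall that $L_j^{(\nu)}$ ($\nu>-1$) is a polynomial of degree $j$ with $tL_{tt}+(\nu+1-t)L_t+jL=0$, $L(0)>0$, and $j$ simple zeros, all positive; for example $L_1^{(\nu)}=\nu+1-t$. In $x$-derivatives: $L''+(\nu-t)L'+jtL=0$. For $\varphi=t^{-b}L_j^{(\nu)}$ with $\nu=2\lambda-2b$ this becomes
$$\varphi''+(2\lambda-t)\varphi'+\Pi\varphi=0,\qquad \Pi=\lambda^2-(\lambda-b)^2+(j-b)t .$$
To get $\Pi=\lambda^2$ exactly with $b=\lambda$ we would need $j=\lambda=2l+\frac12$, which lies halfway between two integers. We use two polynomials around it: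
$$\varphi_+=t^{-\lambda}L_{2l+1}^{(0)}(t),\ \ \Pi_+=\lambda^2+\tfrac t2;\qquad \varphi_-=t^{-(\lambda-1/4)}L_{2l}^{(1/2)}(t),\ \ \Pi_-=\lambda^2-\tfrac1{16}-\tfrac t4 ,$$
that is, $(b,\nu,j)=(\lambda,0,\lambda+\frac12)$ and $(\lambda-\frac14,\frac12,\lambda-\frac12)$. Write $G_\pm=\varphi_\pm'/\varphi_\pm$.

*Zeros.* They have $2l+1$, respectively $2l$, simple positive zeros $t_i$, all $\le4\lambda+5<5\lambda$. Indeed $v=e^{-t/2}t^{(\nu+1)/2}L_j^{(\nu)}$ satisfies $v_{tt}=\big(\frac14-\frac{\sigma}{2t}-\frac{1-\nu^2}{4t^2}\big)v$ with $\sigma=2j+\nu+1$. The bracket is positive for $t\ge2\sigma+1$, since $t^2-2\sigma t-1=t(t-2\sigma)-1>0$ there. If the largest zero were $\ge2\sigma+1$, $|v|$ would be convex and increasing beyond it, incompatible with $v\to0$. Here $2\sigma+1=4\lambda+5$, respectively $4\lambda+2$.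

*Near $t=0$.* Let $\gamma=L'/L$. Then $\gamma'=-\gamma^2-\nu\gamma+t\gamma-jt$ and $\gamma\sim-\frac{jt}{\nu+1}$ as $t\to0$. For $t\le t_1$ we have $-2jt\le\gamma\le0$: at $\gamma=0$, $\gamma'=-jt<0$; at $\gamma=-2jt$, $\gamma'-(-2jt)'=jt(1+2\nu-4jt-2t)>0$, as $jt_1\le0.011$. In particular $\varphi_\pm>0$ on $(0,t_1]$.

## From the first approach to $z=1$ to the exit from it

**Step 1 (up to $x_1$: how small $W$ becomes, and where $G$ lies).** Let $\gamma_+=G_++\lambda$, which is the $\gamma$ of $\varphi_+$; it satisfies $\gamma_+'=-\gamma_+^2+t\gamma_+-\lambda t-\frac t2$. As $x\to-\infty$, $W\to1$ and $W'\to0$, so $\Gamma\to\lambda$, while $\gamma_+\to0$. While $W>0$, at a zero of $\Gamma-\gamma_+$ the derivative of this difference is $\frac t2+\lambda^2(1-\chi)>0$. So on $(-\infty,x_1]$, as long as $W>0$, $\Gamma>\gamma_+\ge-2jt\ge-3\lambda t$. Since $W$ could vanish only with $\Gamma\to-\infty$, $W>0$ on $(-\infty,x_1]$.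

On $[x_a,x_1]$: $0<W\le\eta$, as $z$ increases while $z<1$. $\Gamma(x_a)<\lambda$, as $W'<0$. Where $\Gamma>0$, $\Gamma'\le-\Gamma^2+t\Gamma+2\lambda^{-2}$, which is $\le-\frac12\Gamma^2$ while $\Gamma\ge\frac18$. So there $(1/\Gamma)'\ge\frac12$ and $\Gamma\le\min(\lambda,\frac2{x-x_a})$. Hence $\Gamma\le\frac18$ at or before $x_a+16$, and afterwards, since $\Gamma'<0$ at $\Gamma=\frac18$. Now $\int_0^{16}\min(\lambda,\frac2\xi)d\xi=2+2\log(8\lambda)\le1+2\log(16\lambda)$ and $\int_{-\infty}^{x_1}3\lambda t\,dx=3\lambda t_1=0.03$. Therefore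
$$-0.03\le\int_{x_a}^{x_1}\Gamma\,dx\le1+2\log(16\lambda)+\tfrac Y8,\qquad \Gamma(x_1)\in[-0.03,\tfrac18] .$$
Since $W(x_1)=\lambda^{-4}\exp(-\lambda Y+\int\Gamma)$ and $256e\,\lambda^{-2}\le1$,
$$\tfrac12\lambda^{-4}e^{-\lambda Y}\le W(x_1)\le e^{-(\lambda-\frac18)Y},\qquad |W'(x_1)|\le2\lambda W(x_1). \tag{11}$$
Finally $G_-(x_1)\ge-\lambda+\frac14-2\cdot2l\,t_1\ge-\lambda+0.23$, so
$$G_+(x_1)<G(x_1)\le-\lambda+\tfrac18<G_-(x_1). \tag{12}$$

**Step 2 (the solution stays within $\eta$ of $1$ past $t=20\lambda$).** Let $x_b>x_1$ be the first point with $|W|=\eta$ ($x_b=\infty$ if none), $t_b=e^{x_b}$. On $[x_1,x_b)$, $|\Pi_W-\lambda^2|\le2\lambda^{-2}$. The quantity $e:=W'^2+\lambda^2W^2$ (in this step and in Step 3 only, $e$ with an argument understood is this function; numbers $e^{\dots}$ are exponentials) satisfies $e'=2(t-2\lambda)W'^2-2(\Pi_W-\lambda^2)WW'$, and $2\lambda|WW'|\le e$, so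
$$-4\lambda e-2\lambda^{-3}e\ \le\ e'\ \le\ 2(t-2\lambda)_+e+2\lambda^{-3}e .$$
From (11), $\sqrt{e(x_1)}\le3\lambda W(x_1)$. For $t\le20\lambda$, $x<x_b$, we have $\int(t-2\lambda)_+dx\le18\lambda$ and $x-x_1\le\log(2000\lambda^2)$, so the growth factor of $\sqrt e$ is at most $\exp(18\lambda+\lambda^{-3}\log(2000\lambda^2))\le\exp(18\lambda+1)$. As $\lambda|W|\le\sqrt e$,
$$|W|\le3\exp\big(18\lambda+1-32(\lambda-\tfrac18)\big)=3\exp(-14\lambda+5)<\eta .$$
So $t_b>20\lambda$. In the same way, for fixed $\lambda$ and fixed $T$, $|W|\le C(\lambda,T)W(x_1)<\eta$ for $t_1\le t\le T$ when $Y$ is large; so $t_b\to\infty$ as $Y\to\infty$. The lower bound, with $\sqrt{e(x_1)}\ge\lambda W(x_1)$ and (11), gives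
$$\sqrt e\,\big|_{t=20\lambda}\ge\tfrac12\lambda^{-3}\exp\big(-\lambda Y-(2\lambda+1)\log(2000\lambda^2)\big). \tag{13}$$

**Step 3 (exactly $2l+1$ zeros, then growth).** On $[x_1,x_b)$
$$\Pi_W-\Pi_-\ge\tfrac1{16}-2\lambda^{-2}+\tfrac t4\ge\tfrac t4,\qquad \Pi_+-\Pi_W\ge\tfrac t2-2\lambda^{-2}\ge\tfrac t4,$$
the latter because $\frac{t_1}4=\frac1{400\lambda}\ge2\lambda^{-2}$.

*Prüfer angles.* With $P=e^{2\lambda x-t}$, the equations read $(Py')'+P\Pi y=0$. Write $y=\varrho\sin\vartheta$, $Py'=\varrho\cos\vartheta$; then $\vartheta'=\frac{\cos^2\vartheta}P+P\Pi\sin^2\vartheta$. A zero of $y$ is a passage of $\vartheta$ through a multiple of $\pi$, always upward. Let $\vartheta_-,\vartheta_W,\vartheta_+$ belong to $\varphi_-,W,\varphi_+$, starting in $(0,\pi)$ at $x_1$, where all three functions are positive. Since $\cot\vartheta=PG$, (12) gives $\vartheta_-<\vartheta_W<\vartheta_+$ at $x_1$. This persists on $[x_1,x_b)$: the right side for $W$ dominates that for $\varphi_-$ and is locally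 Lipschitz in $\vartheta$, so $w=\vartheta_W-\vartheta_-$ satisfies $w'\ge-Cw$ on compact intervals while $w>0$, and stays positive; likewise for $\vartheta_+-\vartheta_W$. As $\vartheta_+<(2l+2)\pi$ always and $\vartheta_->2l\pi$ at $t=5\lambda$, $W$ has at most $2l+1$ zeros on $(x_1,x_b)$ and at least $2l$ before $t=5\lambda$.

*Bounds for $G_\pm$.* For $t\ge8\lambda$, $G_\pm=-b+\sum_i\frac t{t-t_i}$ with $1<\frac t{t-t_i}\le\frac{8\lambda}{4\lambda-5}=2+\frac{10}{4\lambda-5}$. Hence $G_\pm\le\lambda+4\le1.1\lambda$ and $G_+\ge-\lambda+(2l+1)=\frac12$.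

*There are exactly $2l+1$ zeros, before $t=9\lambda$.* If there are only $2l$ with $t\le8\lambda$, then from $t=8\lambda$ until the next zero of $W$ both $\vartheta_-$ and $\vartheta_W$ lie in $(2l\pi,(2l+1)\pi)$, so $\Delta=G_--G>0$. Subtracting Riccati equations,
$$\Delta'=(t-2\lambda-2G_-+\Delta)\Delta+(\Pi_W-\Pi_-)\ge\Delta^2+2\lambda,$$
since $t-2\lambda-2G_-\ge3.8\lambda>0$ and $\frac t4\ge2\lambda$. So $\Delta$ blows up within $x$-length $\frac\pi{2\sqrt{2\lambda}}<\log\frac98$, that is, $W$ vanishes.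

*$G\ge2\lambda$ from $t=10\lambda$ on.* After the $(2l+1)$-st zero, $\vartheta_W,\vartheta_+\in((2l+1)\pi,(2l+2)\pi)$, so $D=G-G_+>0$. For $t\ge9\lambda$,
$$D'=(t-2\lambda-2G_+-D)D+(\Pi_+-\Pi_W)\ge(4.8\lambda-D)D+2\lambda .$$
While $D\le2\lambda$ this gives $D'\ge2.8\lambda D+2\lambda$, hence $D\ge\frac2{2.8}\big((t/9\lambda)^{2.8\lambda}-1\big)$, which exceeds $2\lambda$ at $t=10\lambda$. So $D$ reaches $2\lambda$ before $t=10\lambda$ and stays $\ge2\lambda$, as $D'>0$ at $D=2\lambda$. Since $G_+>0$, $G\ge2\lambda$ on $[10\lambda,t_b)$.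

*$G\ge\frac{\mathcal A}2$ from $t=20\lambda$ on, where $\mathcal A=t-2\lambda$.* For $10\lambda\le t\le20\lambda$ and $2\lambda\le G\le\frac{\mathcal A}2$, by concavity in $G$,
$$G'=G(\mathcal A-G)-\Pi_W\ge\min\big(2\lambda(\mathcal A-2\lambda),\tfrac{\mathcal A^2}4\big)-\lambda^2-1\ge10\lambda^2,$$
while $(\frac{\mathcal A}2)'=\frac t2\le10\lambda$ and $\frac{\mathcal A}2\le9\lambda$. So the gap closes within $x$-length $\frac{9\lambda}{10\lambda^2-10\lambda}<\log2$, that is, before $t=20\lambda$. For $t\ge10\lambda$, $\mathcal A\ge0.8t$, and at $G=\frac{\mathcal A}2$: $G'\ge0.16t^2-\lambda^2-1>\frac t2$. Hence $G\ge\frac{\mathcal A}2$ persists, and holds on $[20\lambda,t_b)$.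

*$G\le36\lambda$ at $t=20\lambda$.* On $[10\lambda,20\lambda]$, $G>36\lambda$ implies $G'\le-G^2+18\lambda G\le-\frac12G^2<0$. If $G>36\lambda$ at $t=20\lambda$, then backwards $G$ increases, so $G>36\lambda$ on all of $[10\lambda,20\lambda]$, where $W$ has no zero, and $(1/G)'\ge\frac12$ gives $\frac1G\ge\frac12\log2>\frac1{36\lambda}$ at $20\lambda$, a contradiction.

*Upper bound for the exit time.* At $t=20\lambda$, $|W|=\frac{\sqrt e}{\sqrt{G^2+\lambda^2}}\ge\frac{\sqrt e}{37\lambda}$. By (13) and $\log(74\lambda^4)+(2\lambda+1)\log(2000\lambda^2)\le4\lambda\log\lambda+16\lambda+6\log\lambda+13\le6\lambda\log\lambda$, we get $|W|\ge\exp(-\lambda Y-6\lambda\log\lambda)$ there. After $2l+1$ sign changes $W<0$, that is, $z>1$, and $(z-1)'=G(z-1)$. For $20\lambda\le t<t_b$, integrating $G\ge\frac{t-2\lambda}2$,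
$$\log|W(t)|\ge-\lambda Y-6\lambda\log\lambda+\tfrac12(t-20\lambda)-\lambda\log\tfrac t{20\lambda} .$$
At $t=20\lambda(Y+\log\lambda)$ the right side is $\lambda\big(9Y+4\log\lambda-10-\log(Y+\log\lambda)\big)\ge0$, which would mean $|W|\ge1>\eta$. Hence
$$20\lambda<t_b\le20\lambda(Y+\log\lambda). \tag{14}$$

**Step 4 (from $z=1+\eta$ to $z=e$, and the value of $i$).** From here on $e$ is the number. At $x_b$: $z-1=\eta$, $z'\ge\frac{\mathcal A_b}2(z-1)$, with $\mathcal A_b=t_b-2\lambda\ge18\lambda$. For $1<z\le e$, $k(z)=z\frac{e^{(p-1)\log z}-1}{p-1}\le1.1\,z\log z\le1.1\,e(z-1)\le3(z-1)$. Let $h=z'-\frac{\mathcal A_b}2(z-1)$. Where $h=0$ and $1<z\le e$,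
$$h'=z'\Big(\mathcal A-\frac{\lambda^2k(z)}{z'}-\frac{\mathcal A_b}2\Big)\ge z'\Big(\frac{\mathcal A_b}2-\frac{6\lambda^2}{\mathcal A_b}\Big)>0 .$$
So $h\ge0$ until $z=e$, at some $x_c$, with $x_c-x_b\le\frac2{\mathcal A_b}\log(e\lambda^4)<\log2$ and $t_c\le2t_b$. At $x_c$, $\frac{z'}z\ge\frac{\mathcal A_b}2\cdot\frac{e-1}e\ge0.3\mathcal A_b$. And $E>0$, because $K(e)=e^2\big(\frac{e^{p-1}}{p+1}-\frac12\big)>0$, as $e^{p-1}\ge p>\frac{p+1}2$.

*Consequence.* If $U_\alpha$ is zero-hitting, then $z$ has a first critical point after $x_c$, a maximum, where $E>0$ ($E$ is nondecreasing as $t\ge a$), and by (F) $z$ then decreases to $0$. So $i(\alpha)=2l+2$: no zero of $z-1$ on $(-\infty,x_1]$, exactly $2l+1$ on $(x_1,x_b)$, none on $[x_b,x_c]$ and up to the maximum, one after.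

**Step 5 (short stay: $\alpha^*$ with $j=1$).** Let $\alpha=\alpha^*>\kappa$ have $Y=32$. Then $t_c\le40\lambda(32+\log\lambda)$, far below $t_\kappa=\lambda^2$. *Claim: $z'$ vanishes at a first $x_d\in(x_c,x_c+\log2)$.* Let $v=\log z$, $q=v'$, $\bar A=2t_c$, so $40\lambda\le\bar A\le80\lambda(32+\log\lambda)$. While $q>0$ on this interval, $v\ge1$, $\mathcal A\le\bar A$, and $\frac{k(z)}z=\frac{z^{p-1}-1}{p-1}\ge v$, so
$$q'=\mathcal Aq-q^2-\lambda^2\tfrac{k(z)}z\le\bar Aq-q^2-\lambda^2v .$$
(i) If $q<\sqrt\lambda$ at some $x\in[x_c,x_c+\frac14]$, then from there on while $q>0$, $q'\le\bar A\sqrt\lambda-\lambda^2\le-\frac{\lambda^2}2$ by the first inequality in (9), so $q$ vanishes within $2\lambda^{-3/2}$. (ii) Otherwise $v\ge\frac{\sqrt\lambda}4\ge\frac{\bar A^2}{\lambda^2}$ at $x_c+\frac14$, by the second inequality in (9), and as long as $q>0$ thereafter. So $q'\le\bar Aq-q^2-\bar A^2\le-\frac12(q^2+\bar A^2)$, and $q$ vanishes within $\int_0^\infty\frac{2\,dq}{q^2+\bar A^2}=\frac\pi{\bar A}$.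 In both cases the total length is below $\log2$.

At $x_d$, $z$ has a maximum with $E>0$. By (F) $z$, and hence $U=zU_*$, decreases to $0$ after $x_d$. So $\alpha^*$ is zero-hitting and $i(\alpha^*)=2l+2$. Since $t_d\le2t_c\le80\lambda(32+\log\lambda)\le\frac{\lambda^2}2$, at $x_d$ we have $z_\kappa<1<z$, so $U>\kappa$; moreover $r_d^2=4t_d\le2\lambda^2<2n$. By (H) $U>\kappa$ on $(0,r_d]$, and afterwards $U$ decreases to $0$. Hence $j(\alpha^*)=1$.

**Step 6 (long stay: $\alpha^{**}$ with $j\ge3$).** Keep $l$ fixed and let $\alpha\to\infty$; then $Y\to\infty$ and $t_b\to\infty$ by Step 2. At $r_c$, with $4t_c\le8t_b$ and $2\frac{z'}z\ge0.6\mathcal A_b$, for $\alpha$ large: $U_r=\frac U{r_c}(2\frac{z'}z-m)>0$, and by (6)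
$$E_0\ge\frac{U^2}2\Big[\frac{(0.6\mathcal A_b-m)^2}{8t_b}-\frac1{p-1}\Big]>0,\qquad U(r_c)=e\,U_*(r_c)<\kappa,\qquad r_c>r_n .$$
By (G) $U_\alpha$ is zero-hitting and crosses $\kappa$ exactly twice after $r_c$. It crosses $\kappa$ at least once before, since $\alpha>\kappa>U(r_c)$. So $j(\alpha)\ge3$ and $i(\alpha)=2l+2$ for all large $\alpha$. Fix such an $\alpha^{**}>\max(\alpha^*,\bar\alpha)$, with $\bar\alpha$ from Lemma 5 for $p_1=p_{JL}$.

## Perturbing $p$: proofs of Theorems 1 and 2

*Proof of Theorem 1.* Let $l\ge10^{18}$, $n=16l^2+1$. First, $p_S<p_{JL}$, because $a=2\lambda>0$ at $p_{JL}$. And $p_{JL}<p_L$ means $4(n-10)<6(n-4-2\sqrt{n-1})$, that is, $n+8-6\sqrt{n-1}=(\sqrt{n-1}-3)^2>0$, which holds. For fixed $\alpha\ne\kappa$, being zero-hitting with given $i,j$ is stable under small changes of $p$ (the counters are locally constant in $(\alpha,p)$). So there is $\delta>0$ such that for $|p-p_{JL}|<\delta$: $p_S<p<p_L$, $\kappa(p)<\alpha^*<\alpha^{**}$, both are zero-hitting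 with $i=2l+2$, $j(\alpha^*)=1$, $j(\alpha^{**})\ge3$. For $p\ne p_{JL}$ the standing hypothesis holds, and Proposition 4 gives $\#A_k\ge2$ for some $k\ge2$, on both sides of $p_{JL}$. $\blacksquare$

**The spiral for $p<p_{JL}$.** For the other two theorems we need $a^2<4\beta(p-1)$ for $p_S<p<p_{JL}$. Since $n-2-m=a+\frac{n-2}2$ and $\beta(p-1)=\frac{n-2-m}2$,
$$a^2-4\beta(p-1)=a^2-2(n-2-m)=(a-1)^2-(n-1). \tag{15}$$
For $n\ge11$, $a=1+\sqrt{n-1}$ at $p_{JL}$ and $a$ increases with $p$; so $0<a<1+\sqrt{n-1}$ for $p_S<p<p_{JL}$, and (15) is negative. For $n\le10$ and all $p>p_S$, $0<a<\frac{n-2}2\le1+\sqrt{n-1}$, and again (15) is negative.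

Put $\omega^2=\beta(p-1)-\frac{a^2}4>0$, $y=\zeta_0-1$, $w=y'+\frac a2y$. Then $y'=w-\frac a2y$ and $w'=-\frac a2w-\omega^2y+O(y^2)$ as $\tau\to\infty$. In polar coordinates $\omega y=\varrho\cos\theta$, $w=\varrho\sin\theta$ (with $\varrho>0$, as the orbit does not reach the equilibrium), $\theta'=-\omega+O(\varrho)\to-\omega$. So $\zeta_0-1$ has infinitely many (transversal) sign changes. By (7) and continuity in $\varepsilon$, $i(\alpha)\to\infty$ as $Z\ni\alpha\to\infty$.

*Proof of Theorem 2.* Let $p<p_{JL}$ with $p_{JL}-p<\min(\delta,\delta_1)$, $\delta_1$ from Lemma 5 for $p_1=p_{JL}$, and suppose all $\#A_k\le2$. Since $i=2$ near $\kappa$ and $i\to\infty$, for each even $q\ge2$ the number of jumps $q\to q+2$ minus the number of jumps $q+2\to q$ is $1$. These occur at distinct elements of $A_q$, and $\#A_q\le2$; so there is exactly one jump $q\to q+2$ and none back. Hence $i$ is nondecreasing, and $i=2l+2$ on $Z$ exactly between some $\alpha_e$ and $\alpha_e'$ with $U_{\alpha_e}\in A_{2l}$,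 $U_{\alpha_e'}\in A_{2l+2}$, and $\alpha_e<\alpha^*<\alpha^{**}<\alpha_e'$. Right of $\alpha_e$ the type is U, so $j\ge3$; $j(\alpha^*)=1$; $j(\alpha^{**})\ge3$; left of $\alpha_e'$ we have $i=2l+2$, the type is D, and $j=j(U_{\alpha_e'})=1$ by Lemma 5, as $\alpha_e'>\alpha^{**}>\bar\alpha$. In between, $i$ is constant, so $j$ changes only at elements of $A_{2l+1}$. Three changes are needed, hence $\#A_{2l+1}\ge3$. Contradiction. $\blacksquare$

## The crossing direction for large $\alpha$: proof of Theorem 3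

Fix $p\in(p_S,p_{JL})$, so $\omega^2=\beta(p-1)-\frac{a^2}4>0$. The plan is to find, for large $\alpha_0$, on which side of $\alpha_0$ type D and on which side type U occurs. This is decided by the sign of $\mathcal V=\partial_{x_0}z$ (at fixed $x$) near $x=\infty$, and a Wronskian controls that sign. Put
$$y=z-1,\quad P=e^{ax-t},\quad \hat\chi=\frac{\hat k(z)}{z-1},\quad \mathcal A=t-a,\quad \varepsilon_0=e^{ax_0/2},\quad J=P(y\mathcal V'-y'\mathcal V).$$
Then $(Py')'+P\beta\hat\chi y=0$ and $(P\mathcal V')'+P\beta\hat k'(z)\mathcal V=0$, so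
$$J'=P\beta\,(\hat\chi-\hat k'(z))\,y\mathcal V,\qquad |\hat\chi-\hat k'|\le C|y|\ \text{ for }z\in[\tfrac12,2], \tag{16}$$
as both equal $p-1$ at $z=1$. Let $0<c_1\le\hat\chi\le C_0$ for $z\in[\frac12,2]$. Fix $X_1$ large, by finitely many conditions depending only on $n,p$ and stated in steps (b), (c), and put $T_1=e^{X_1}$. Constants $C,c$ may depend on $X_1$ unless said otherwise, but not on $\alpha$.

**Step (a) (up to $X_1$: $J$ is positive of order $\varepsilon_0^2$).** For a pair let $N(y,y')^2=(y'+\frac a2y)^2+\omega^2y^2$. With $w=y'+\frac a2y$, the equation gives $w'=-\frac a2w-\omega^2y+g_1$, $g_1=ty'-\beta(\hat\chi-(p-1))y$, hence $NN'=-\frac a2N^2+wg_1$. The same computation works for $\mathcal V$ with $\hat k'$ in place of $\hat\chi$. So for $z\in[\frac12,2]$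
$$\Big|\frac d{dx}\log N(y,y')+\frac a2\Big|\le C(N(y,y')+e^x),\qquad \frac d{dx}\log N(\mathcal V,\mathcal V')\le-\frac a2+C(N(y,y')+e^x), \tag{17}$$
with $C$ depending only on $n,p$. For $\zeta_0$ the same holds without $e^x$. Since $N(\zeta_0-1,\zeta_0')\to0$, it eventually decays at least like $e^{-a\tau/4}$, so it is integrable, and then $N(\zeta_0-1,\zeta_0')\asymp e^{-a\tau/2}$ as $\tau\to\infty$.

Choose $\tau_1$ large (depending on $X_1$), then $x_0$ sufficiently negative. At $x_0+\tau_1$, $(y,y')$ is as close as we wish to $(\zeta_0-1,\zeta_0')(\tau_1)$, so $N\asymp e^{-a\tau_1/2}$ there. Let $\delta_0$ be a small fixed number with $C\delta_0\le\frac a4$ in (17) and such that $N\le\delta_0$ implies $z\in[\frac12,2]$. As long as $N(y,y')\le\delta_0$, since $\int_{-\infty}^{X_1}e^x\,dx=T_1$,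
$$N(y,y')(x)\le e^{CT_1}\,N(y,y')(x_0+\tau_1)\,e^{-\frac a4(x-x_0-\tau_1)} .$$
For $\tau_1$ large the right side is $<\delta_0$, so this persists up to $X_1$, and $\int_{x_0+\tau_1}^{X_1}N(y,y')dx\le C$. Integrating (17), on $[x_0+\tau_1,X_1]$
$$N(y,y')\asymp e^{-a(x-x_0)/2},\qquad |\mathcal V|+|\mathcal V'|\le Ce^{-a(x-x_0)/2}, \tag{18}$$
with constants independent of $\tau_1$. For $\mathcal V$ we used its size at $x_0+\tau_1$: by (7), $\mathcal V=-\zeta_\tau+e^{x_0}\zeta_\varepsilon$, so $(\mathcal V,\mathcal V')(x_0+\tau_1)\to-(\zeta_0',\zeta_0'')(\tau_1)$ as $x_0\to-\infty$, which is $O(e^{-a\tau_1/2})$.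

At $x_0+\tau_1$, as $x_0\to-\infty$,
$$\frac JP\to\zeta_0'^2-(\zeta_0-1)\zeta_0''=\zeta_0'^2+a\zeta_0'(\zeta_0-1)+\beta(p-1)(\zeta_0-1)^2+\text{cubic terms}\quad\text{at }\tau_1 .$$
The quadratic form is positive definite because $a^2<4\beta(p-1)$. So $\frac JP\ge ce^{-a\tau_1}$ for $\tau_1$ large, and since $P(x_0+\tau_1)\ge\frac12e^{a(x_0+\tau_1)}$, $J(x_0+\tau_1)\ge c_0e^{ax_0}$ with $c_0>0$ independent of $\tau_1$. By (16) and (18)
$$|J(X_1)-J(x_0+\tau_1)|\le C\int_{x_0+\tau_1}^{X_1}e^{ax}e^{-\frac32a(x-x_0)}dx\le C'e^{ax_0}e^{-a\tau_1/2} .$$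
Fixing $\tau_1$ large enough, for all large $\alpha$
$$J(X_1)\ge c\,\varepsilon_0^2,\qquad |y|+|y'|+|\mathcal V|+|\mathcal V'|\le C\varepsilon_0\ \text{ at }X_1 . \tag{19}$$

**Step (b) (elements of $A$ beyond $X_1$ stay near $U_*$ and converge relative to it).** Let $U_\alpha\in A$, $\alpha$ large, $g=y'/y$, so $g'=-g^2+\mathcal Ag-\beta\hat\chi$. We require of $T_1$ that for $t\ge T_1$: $\mathcal A\ge\frac t2$, $r\ge r_n$, $\frac{\mathcal A^2}4-\beta C_0>\frac t2$, $\frac{\mathcal A^2}{32}+\beta K(\frac12)>0$, $\frac{\mathcal A}2>m$, $\frac{(\mathcal A/2-m)^2}{4t}>\frac1{p-1}$, $\frac{4\beta C_0}te^{t/8}>\frac{et}2$.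

*First claim: at every $x\ge X_1$ with $z\in(\frac12,2)$: $y\ne0$ and $0<g<\frac{\mathcal A}2$.* Suppose $y\ne0$ and $g\ge\frac{\mathcal A}2$ at such a point. This persists while $z\in(\frac12,2)$, since at $g=\frac{\mathcal A}2$, $g'\ge\frac{\mathcal A^2}4-\beta C_0>\frac t2=(\frac{\mathcal A}2)'$. So $|y|$ grows until either $z=\frac12$ with $z'\le-\frac{\mathcal A}4$, where $E\ge\frac{\mathcal A^2}{32}+\beta K(\frac12)>0$ and (F) gives zero-hitting; or $z=2$ with $\frac{z'}z\ge\frac{\mathcal A}4$, where $U_r>0$ and by (6) $E_0\ge\frac{U^2}2\big[\frac{(\mathcal A/2-m)^2}{4t}-\frac1{p-1}\big]>0$, and (G) gives zero-hitting. Both contradict $U_\alpha\in A$. If $y=0$ at such a point, then $g\to+\infty$ from the right, so $g\ge\frac{\mathcal A}2$ right after it, which was just excluded. If $g\le0$, then $g'\le-g^2-\beta c_1$ from there on while $z\in(\frac12,2)$; $|y|$ decreases, so $z$ stays in $(\frac12,2)$, and $g\to-\infty$ within finite length, that is, $y$ vanishes: excluded.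

*Second claim: for all $x\ge X_1$, $z\in(\frac12,2)$ and $g<\frac{4\beta C_0}{\mathcal A}$.* As long as this holds on $[X_1,x)$, we have $g<\frac{8\beta C_0}t$ there, so $|y(x)|\le C\varepsilon_0\exp\int_{X_1}^\infty8\beta C_0e^{-\xi}d\xi\le C\varepsilon_0<\frac12$. So if the claim fails, there is a first $x'\ge X_1$ with $g\ge\frac{4\beta C_0}{\mathcal A}$, and $|y|\le C\varepsilon_0$ on $[X_1,x']$. Let $t'=e^{x'}$. On $[x',x'+1]$, as long as $z\in(\frac12,2)$, the first claim gives $g<\frac{\mathcal A}2$, and while $g\ge\frac{4\beta C_0}{\mathcal A}$,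
$$g'=g(\mathcal A-g)-\beta\hat\chi\ge\tfrac{\mathcal A}2g-\beta C_0\ge\tfrac{\mathcal A}4g\ge\tfrac{t'}8g>0;$$
as $\frac{4\beta C_0}{\mathcal A}$ decreases, this condition persists. Hence $\int g\,d\xi\le\frac8{t'}\int g'd\xi\le\frac8{t'}\cdot\frac{et'}2=4e$ (as $g<\frac{\mathcal A}2\le\frac{et'}2$), so $|y|\le C\varepsilon_0e^{4e}<\frac12$ and $z$ does not leave $(\frac12,2)$ on $[x',x'+1]$. But then at $x'+1$, $g\ge\frac{4\beta C_0}{t'}e^{t'/8}>\frac{et'}2\ge\frac{\mathcal A}2$, contradicting the first claim.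

Hence for all $x\ge X_1$: $|y|\le C\varepsilon_0$, $|y'|=g|y|\le\frac{C\varepsilon_0}t$, $|y|$ is increasing, and $y\to\ell\ne0$, with $\ell>0$ if and only if $i(U_\alpha)$ is odd.

**Step (c) (the sign of $\mathcal V$ at infinity is the sign of $\ell$).** Still $U_\alpha\in A$, $\alpha$ large. Let $T_1\ge2(a+1)$. Since $\frac1P=e^tt^{-a}$ and $\frac d{dx}(e^tt^{-a-1})=e^tt^{-a}(1-\frac{a+1}t)\ge\frac12e^tt^{-a}$, we have $\int_{X_1}^x\frac{d\xi}P\le\frac2{tP(x)}$. Put $\Sigma(x)=\sup_{[X_1,x]}|P\mathcal V'|$. Then $|\mathcal V|\le C\varepsilon_0+\frac{2\Sigma}{tP}$ by (19), so $|(P\mathcal V')'|\le C\varepsilon_0P+C_2\frac\Sigma t$ with $C_2$ independent of $X_1$. As $\int_{X_1}^\infty P\,dx<\infty$ and $\int_{X_1}^\infty\frac{dx}t=\frac1{T_1}$, $\Sigma\le C\varepsilon_0+\frac{C_2}{T_1}\Sigma$. For $T_1\ge2C_2$ we get $\Sigma\le C\varepsilon_0$ and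
$$P|\mathcal V|\le C\varepsilon_0\big(P+\tfrac1t\big) .$$
So $(P\mathcal V')'$ is integrable, $P\mathcal V'\to\Lambda$ as $x\to\infty$, and $Py'\mathcal V\to0$. Therefore $J(\infty)=\ell\Lambda$, and by (16), (19)
$$\ell\Lambda\ge c\varepsilon_0^2-C\int_{X_1}^\infty Py^2|\mathcal V|\,dx\ge c\varepsilon_0^2-C\varepsilon_0^3>0\qquad(\alpha\text{ large}).$$
Thus $\Lambda\ne0$ has the sign of $\ell$. Since $\int^x\frac{d\xi}P\sim\frac1{tP}\to\infty$ (l'Hôpital), $\mathcal V\sim\frac\Lambda{tP}$ and $\mathcal V'\sim\frac\Lambda P$: for large $x$ both have the sign of $\ell$, and $\frac{\mathcal V'}{\mathcal V}\sim t$.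

**Step (d) (which side has which type).** Let $U_{\alpha_0}\in A_k$, $\alpha_0$ large, and take $R$ from Lemma 2, with $U_{\alpha_0}<\kappa$ on $[R,\infty)$. Fix $X$ large, beyond $R$, such that at $X$, $\mathcal V,\mathcal V'$ have the sign of $\ell$, $\frac{\mathcal V'}{\mathcal V}>\frac{\mathcal A}2$, and $\frac{\mathcal A^2}4-\beta-\frac{pt}{p-1}>\frac t2$ from $X$ on. For $\alpha$ near $\alpha_0$, $U_\alpha<\kappa$ between $R$ and $X$. Put $d=z_\alpha-z_{\alpha_0}$. At $X$, $(d,d')=(x_0(\alpha)-x_0(\alpha_0))\big((\mathcal V,\mathcal V')+o(1)\big)$, so $\frac{d'}d>\frac{\mathcal A}2$. As long as $0\le U_\alpha\le\kappa$ after $X$, $z_\alpha^{p-1},z_{\alpha_0}^{p-1}\le\frac t{t_\kappa}$; as $\hat k'=pz^{p-1}-1$ and $\frac\beta{t_\kappa}=\frac1{p-1}$,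
$$\beta|\hat k(z_\alpha)-\hat k(z_{\alpha_0})|\le\big(\beta+\tfrac{pt}{p-1}\big)|d| .$$
So at $\frac{d'}d=\frac{\mathcal A}2$, $(\frac{d'}d)'\ge\frac{\mathcal A^2}4-\beta-\frac{pt}{p-1}>\frac t2$, and $\frac{d'}d\ge\frac{\mathcal A}2$ persists. Hence $|d|\ge c\exp\int_X\frac{\mathcal A}2dx$.

- If $d<0$: $U_\alpha<U_{\alpha_0}<\kappa$, and $|d|$ grows without bound while $z_{\alpha_0}<2$. So $U_\alpha$ hits zero without reaching $\kappa$ after $R$: type D.
- If $d>0$: as long as $U_\alpha\le\kappa$, $z_\alpha>z_{\alpha_0}>0$ and $d\ge c\exp\int_X\frac{\mathcal A}2dx$, incompatible for large $x$ with $z_\alpha\le(t/t_\kappa)^{m/2}$. So $U_\alpha$ reaches $\kappa$ after $R$: type U by Lemma 2.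

Since $x_0$ decreases with $\alpha$, $d$ has the sign of $-\ell$ for $\alpha>\alpha_0$ and of $\ell$ for $\alpha<\alpha_0$. So, as $\alpha$ increases through $\alpha_0$, the type changes from D to U if $k$ is even ($\ell<0$) and from U to D if $k$ is odd ($\ell>0$). This holds for all $\alpha_0>\bar\alpha$ with $U_{\alpha_0}\in A$, for some $\bar\alpha>\kappa$. By Lemma 5 with $p_1=p$ we may also assume $j(U_{\alpha_0})=1$ for these.

**Step (e) (at most one element of each level with $\alpha>\bar\alpha$).** All $A_k$ are finite, so $S$ is finite on bounded sets. On $(\bar\alpha,\infty)$, $i$ is nondecreasing on $Z$ and increases from $k$ to $k+2$ at each element of even level $k$. For $k$ even, two elements of $A_k$ in $(\bar\alpha,\infty)$ would give $i=k+2$ after the first and $i=k$ before the second, impossible. For $k$ odd, suppose there are two elements of $A_k$ in $(\bar\alpha,\infty)$. Between them $i=k+1$, so there are no even-level elements, and odd-level ones belong to $A_k$.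 Take two consecutive ones. Right of the first the type is D, $j=1$; left of the second the type is U, $j=3$; but $j$ is constant in between. Contradiction.

**Step (f) (only finitely many elements with $\alpha\le\bar\alpha$, and conclusion).** The set $\{\alpha\le\bar\alpha:U_\alpha\in A\}$ is closed in $(0,\bar\alpha]\setminus\{\kappa\}$, because zero-hitting is an open condition; its points are isolated, by Lemma 2 and finiteness of the $A_k$; there are none near $\kappa$ by Lemma 3, and none near $0$ by the example of small $\alpha$. Hence it is finite. Let $k_0\ge2$ exceed all $i(U_\alpha)$ on it. For $k\ge k_0$, all elements of $A_k$ have $\alpha>\bar\alpha$, so $\#A_k\le1$ by Step (e); and $A_k\ne\emptyset$. So $\#A_k=1$. $\blacksquare$
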